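
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem*{definition}{Definition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A quartic polynomial with two loci of minimal area}


\begin{abstract}
A locus holder of a complex polynomial $p$ of degree $n$ is a closed set that meets every
$n$-tuple annihilated by the symmetrization of $p$; a locus is a minimal locus holder.
A conjecture states that every polynomial has a unique locus of minimal area. We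
disprove it: for $p_0(z)=z^4-z^2$ every locus holder symmetric about the real axis has area at
least $2\pi/3$, while some bounded locus holder has smaller area, so the loci of minimal area
come in distinct complex conjugate pairs. The same happens for all real monic quartics close to
$p_0$. In degrees one and two the locus of minimal area is unique.
\end{abstract}

\section{Locus holders and the uniqueness question}

\subsection{Definitions}

Let $\mathbb C^*=\mathbb C\cup\{\infty\}$, and let $\mathcal P_n$ be the set of complex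
polynomials $p(z)=a_nz^n+\dots+a_0$ with $a_n\ne0$. The \emph{symmetrization} of
$p\in\mathcal P_n$ is
\[
P(z_1,\dots,z_n)=\sum_{k=0}^n\frac{a_k}{\binom nk}\,S_k(z_1,\dots,z_n),
\]
where $S_k$ is the $k$-th elementary symmetric polynomial and $S_0=1$. It is the only symmetric
polynomial of degree at most one in each variable with $P(z,\dots,z)=p(z)$. An $n$-tuple
$(z_1,\dots,z_n)$ with $P(z_1,\dots,z_n)=0$ is called a \emph{solution} of $p$. If some $z_i$
equal $\infty$, the equation $P=0$ is read as the vanishing of the coefficient of the product of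
these variables. This convention plays no role in the results: our lower bounds use only tuples
of finite nonzero numbers, and the holders that we construct work with it and without it.

Grace's theorem says that a circular domain containing all zeros of $p$ contains at least one
point of every solution of $p$. The following definition isolates the sets
that have this property.

\begin{definition}
A closed set $\Omega\subset\mathbb C^*$ is a \emph{locus holder} of $p$ (a \emph{holder}, for
short) if it contains at least one point of every solution of $p$. A locus holder that is minimal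
with respect to inclusion is a \emph{locus} of $p$.
\end{definition}

Every holder contains the zeros of $p$, since $(z,\dots,z)$ is a solution when $p(z)=0$. For
$p(z)=a(z-\alpha)^n$ nothing else is needed: here $P=a\prod(z_i-\alpha)$, a tuple is a solution
exactly when one of its entries is $\alpha$, and $\{\alpha\}$ is the only locus. Such $p$ are
called \emph{trivial}.

Every holder contains a locus. By Zorn's lemma it suffices to see that the intersection
of a chain of holders is a holder. If it missed a solution $(z_1,\dots,z_n)$, each $z_i$ would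
be missed by some member of the chain, and the smallest of these $n$ members would miss the whole
solution.

We measure sets by planar Lebesgue measure (``area''). We use without proof the following part of
the background of the problem: a nontrivial polynomial has infinitely many loci, each of
which is the closure of its interior, and \emph{every polynomial has a locus of minimal area}.
The question whether this most economical locus is unique is posed in \cite{Stockholm}.

\begin{conjecture}[\cite{Stockholm}]
Every polynomial has a unique locus of minimal measure.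
\end{conjecture}

\subsection{Symmetry, and the results}

A unique object inherits the symmetries of the data. If $p$ has real coefficients, then
$P(\overline{z_1},\dots,\overline{z_n})=\overline{P(z_1,\dots,z_n)}$, so complex conjugation maps
holders to holders and loci to loci and preserves area. The conjecture therefore predicts
that the best locus of a real polynomial is symmetric about $\mathbb R$. In degree two this is
what happens: for $z^2-1$ the best locus is the closed unit disc. In degree four symmetry can be a
handicap.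

\begin{theorem}\label{thm:main}
Let $p_0(z)=z^4-z^2$.
\begin{enumerate}
\item[(A)] Every locus holder $\Omega$ of $p_0$ with $\Omega=\overline\Omega$ has area at least
$2\pi/3$.
\item[(B)] $p_0$ has a bounded locus holder of area less than $2\pi/3$.
\end{enumerate}
Consequently no locus of minimal area of $p_0$ is symmetric about $\mathbb R$, $p_0$ has at least
two different loci of minimal area, and the conjecture is false.
\end{theorem}

\begin{proof}[Proof of the last statement from (A) and (B)]
The holder in (B) contains a locus, so a locus $\Omega^*$ of minimal area has area less than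
$2\pi/3$. Its conjugate $\overline{\Omega^*}$ is a locus of the same area, and
$\overline{\Omega^*}\ne\Omega^*$ by (A).
\end{proof}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(i)] There is $\delta>0$ such that every real polynomial $z^4+a_3z^3+a_2z^2+a_1z+a_0$ with
$|a_3|,|a_2+1|,|a_1|,|a_0|<\delta$ has at least two loci of minimal area, none of which is
symmetric about $\mathbb R$.
\item[(ii)] For degrees $n\le2$ the locus of minimal area is unique.
\end{enumerate}
\end{theorem}

Degree three is not settled here.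

The lower bound (A) is an exchange argument: whatever a symmetric holder omits from a model
set must be paid for elsewhere. Section~\ref{sec:two} shows this argument in degree two, where it
is short and proves Theorem~\ref{thm:more}(ii). Section~\ref{sec:ellipse} puts $p_0$ into
convenient coordinates and finds the model set, which corresponds to the complement of an ellipse.
Section~\ref{sec:sym} proves (A). Section~\ref{sec:asym} proves (B) by deforming the ellipse
in opposite directions in the two half-planes; the gain is of second order.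
Section~\ref{sec:stab} proves Theorem~\ref{thm:more}(i).

\section{Degree two: the exchange argument}\label{sec:two}

\begin{proof}[Proof of Theorem~\ref{thm:more}(ii)]
Polynomials of degree one and polynomials $a(z-\alpha)^2$ are trivial and have exactly one locus.
In the remaining case $p$ has two distinct zeros, and there is an affine map $L$ that takes $\pm1$
to these zeros, so that $p\circ L$ is a constant multiple of $z^2-1$. The symmetrization of
$p\circ L$ is $P(Lz_1,Lz_2)$, because this polynomial is symmetric, of degree at most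
one in each variable, and equals $p(Lz)$ on the diagonal. Hence $L$ carries the holders and loci of
$p\circ L$ to those of $p$, and it multiplies all areas by a constant. Dividing $p\circ L$ by a
constant does not change its solutions. So we may take $p=z^2-1$, $P=z_1z_2-1$.

The closed unit disc $D$ is a holder, since $z_1z_2=1$ forces $\min|z_i|\le1$ (and a solution
containing $\infty$ contains $0$). Let $\Omega$ be any holder of finite area and let
$B=\{|z|<1\}\setminus\Omega$, an open set. For $z\in B\setminus\{0\}$ the pair $(z,1/z)$ is a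
solution and $z\notin\Omega$, so $1/z\in\Omega$: \emph{each point omitted inside the disc must be
bought outside}, and the map $z\mapsto1/z$ expands area there, by the factor $|z|^{-4}>1$. Hence
\[
\operatorname{area}(\Omega)\ \ge\ \pi-\operatorname{area}(B)+
\operatorname{area}\{1/z:z\in B\setminus\{0\}\}
=\pi+\int_B\bigl(|z|^{-4}-1\bigr)\,dx\,dy\ \ge\ \pi .
\]
If $\operatorname{area}(\Omega)=\pi$, then $B$ is a null set; as $B$ is open, $B=\emptyset$, and
since $\Omega$ is closed, $\Omega\supset D$.

So every holder has area at least $\pi$. A locus contained in $D$ has area exactly $\pi$, hence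
contains $D$; so $D$ itself is a locus. Any locus of area $\pi$ contains the holder $D$, hence
equals $D$ by minimality.
\end{proof}

For the quartic the argument has the same shape, but a point can be completed to a solution in
many ways, and we shall need three different ones.

\section{The quartic $z^4-z^2$ and an ellipse}\label{sec:ellipse}

\subsection{Inversion}

The symmetrization of $p_0$ is $S_4-\frac16S_2$. Inversion turns it into a quadratic
polynomial. Write $X=u+iv$ and $X_i=u_i+iv_i=1/z_i$. For a monic quartic $p=\sum a_kz^k$ put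
\[
\Phi_p(X_1,\dots,X_4)=\sum_{k=0}^4\frac{a_k}{\binom4k}S_{4-k}(X_1,\dots,X_4),
\qquad \Phi_{p_0}=1-\tfrac16S_2(X_1,\dots,X_4).
\]
Since $S_k(z)=z_1z_2z_3z_4\,S_{4-k}(X)$, for finite nonzero $z_i$ we have
\begin{equation}\label{eq:inv}
P(z_1,\dots,z_4)=z_1z_2z_3z_4\,\Phi_p(X_1,\dots,X_4).
\end{equation}
If some $z_i=\infty$ and the others are nonzero, then $P=0$ means $\Phi_p=0$ with $X_i=0$ for these
$i$. Planar area in the $z$-plane becomes the measure
\[
dW=|X|^{-4}\,du\,dv .
\]
Let $\Omega$ be a holder of $p_0$ of finite area. The set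
\[
U=\{X\ne0:\ 1/X\notin\Omega\}
\]
is open, $\operatorname{area}(\Omega)=W(U^c)$ (complements are taken in $\mathbb C$; the point
$0$ is a null set), and
\begin{equation}\label{eq:avoid}
\text{no }X_1,\dots,X_4\in U\text{ (repetitions allowed) satisfy }S_2(X_1,\dots,X_4)=6 .
\end{equation}
We want $U$ to have a complement of small $W$-measure.

\subsection{The ellipse}

If $U=\overline U$, then each $X\in U$ gives the test tuple $(X,X,\overline X,\overline X)$, for
which
\[
S_2(X,X,\overline X,\overline X)=X^2+\overline X^{\,2}+4|X|^2=6u^2+2v^2 .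
\]
So $U$ cannot meet the ellipse $6u^2+2v^2=6$. This suggests the set
\[
E=\{Q<1\},\qquad Q(X)=u^2+\frac{v^2}3 .
\]
The next identity shows that $E$ itself is admissible. It is also the starting point of
Section~\ref{sec:asym}.

\begin{lemma}\label{lem:identity}
For $X_i=u_i+iv_i$, $i=1,\dots,4$, and $V=\sum v_i$,
\begin{equation}\label{eq:identity}
\tfrac32\sum_{i=1}^4Q(X_i)-\operatorname{Re}S_2(X_1,\dots,X_4)=\Lambda,
\qquad
\Lambda:=\tfrac12\sum_{i<j}(u_i-u_j)^2+\tfrac12V^2\ \ge0 .
\end{equation}
\end{lemma}

\begin{proof}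
We have $\operatorname{Re}S_2=\frac12\bigl[(\sum u_i)^2-\sum u_i^2-V^2+\sum v_i^2\bigr]$, so the
left side equals $2\sum u_i^2-\frac12(\sum u_i)^2+\frac12V^2$, and
$\sum_{i<j}(u_i-u_j)^2=4\sum u_i^2-(\sum u_i)^2$.
\end{proof}

If $X_1,\dots,X_4\in E$ and $S_2=6$, then \eqref{eq:identity} gives
$\Lambda=\frac32\sum(Q(X_i)-1)<0$, which is absurd. Consider
\[
\Omega_E=\{0\}\cup\{1/X:X\notin E\}.
\]
Since $E$ is open, bounded and contains a neighborhood of $0$, the set $\Omega_E$ is compact. A tuple
that avoids it has all $z_i\ne0$ and all $X_i=1/z_i\in E$ (with $X_i=0$ if $z_i=\infty$), so it is not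
a solution. Hence $\Omega_E$ is a holder of $p_0$, symmetric about $\mathbb R$. For
$z=re^{i\varphi}\ne0$ we have $1/z\notin E$ iff $r^2\le\cos^2\varphi+\frac13\sin^2\varphi$, so
\begin{equation}\label{eq:areaE}
\operatorname{area}(\Omega_E)=W(E^c)
=\frac12\int_0^{2\pi}\Bigl(\cos^2\varphi+\tfrac13\sin^2\varphi\Bigr)d\varphi=\frac{2\pi}3 .
\end{equation}
Thus the constant in Theorem~\ref{thm:main}(A) is attained.

\section{Symmetric holders have area at least $2\pi/3$}\label{sec:sym}

\subsection{Exchanging the outside of $E$ for the inside}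

Let $\Omega=\overline\Omega$ be a holder of $p_0$ of finite area and let $U$ be as above, so
$U=\overline U$. Since $W(E^c)=\frac{2\pi}3$,
\begin{equation}\label{eq:balance}
\operatorname{area}(\Omega)=W(U^c)=\frac{2\pi}3+W(E\setminus U)-W(U\setminus E),
\end{equation}
where the last two terms are finite: $W(E\setminus U)\le\operatorname{area}(\Omega)$
and $W(U\setminus E)\le\frac{2\pi}3$. The points of $U\setminus E$ are those that $\Omega$ saves
compared with $\Omega_E$. As in Section~\ref{sec:two} we complete each
$X\in U\setminus E$ to a solution by a point $Y\in E$; then $Y\notin U$, so $Y$ has to be bought.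
We must show that the purchases are at least as large as the savings. The accounting uses the change
of variables formula in the following form.

\begin{lemma}\label{lem:transport}
Let $T$ be a $C^1$ map from an open set $D\subset\mathbb C\setminus\{0\}$ into
$\mathbb C\setminus\{0\}$ with $\det DT\ne0$ on $D$ (real Jacobian). If $F\subset D$ is measurable and
$T$ is injective on $F$, then
\[
W(F)=\int_{T(F)}d_T\,dW,\qquad
d_T\bigl(T(X)\bigr):=\frac{|T(X)|^4}{|X|^4\,|\det DT(X)|}\quad(X\in F) .
\]
\end{lemma}

\begin{proof}
Since $T$ is a local diffeomorphism, $F$ is a countable disjoint union of measurable pieces, each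
contained in an open set that $T$ maps diffeomorphically onto its image. On each piece substitute
$Y=T(X)$ in $\int|X|^{-4}du\,dv$ and write the area element at $Y$ as $|Y|^4\,dW$. The images of the
pieces are disjoint because $T$ is injective on $F$.
\end{proof}

We call $d_T$ the \emph{density} of $T$. One map, defined on all of $E^c$, would suffice if its
density were at most $1$. We use three, with overlapping images, and need the sum of the densities to
be at most $1$ at every point.

\subsection{Three completions}

Which solutions should we use?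
\begin{itemize}
\item The tuple $(X,\overline X,Y,\overline Y)$ with $Y$ on the ray of $X$ deforms the test
tuple $(X,X,\overline X,\overline X)$, and $Y$ approaches $X$ as $X$ approaches $\partial E$. This is
the right choice near $\partial E$. It breaks down at $|X|^2=6$, where $Y$ reaches $0$.
\item For $|X|^2>6$ we use $(X,Y,Y,Y)$, that is $Y^2+XY-2=0$. Its two roots have equal modulus when
$X$ lies on the imaginary axis with $|X|^2\le8$, and for such $X$ near the circle $|X|^2=6$ the
points $Y$ lie too close to $\partial E$, where the first map already uses almost the full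
density.
\item Near $\pm i\sqrt6$, outside the circle, we therefore use a third type,
$(X,X,\overline X,\overline Y)$, which sends $X$ to a point $Y$ near $0$.
\end{itemize}
The regions are the open sets
\begin{align*}
D_N&=\{Q>1,\ |X|^2<6\},\\
D_1^\pm&=\{|X|^2>6,\ |X^2+6|<\tfrac78,\ \pm v>0\},\\
D_2&=\{|X|^2>6,\ |X^2+6|>\tfrac78,\ u\ne0\},
\end{align*}
shown in Figure~\ref{fig:regions}. If $|X|^2>6$ then $Q(X)\ge|X|^2/3>1$, and if $v=0$ then
$|X^2+6|\ge6$. Hence the four sets are disjoint subsets of $E^c$ and cover $E^c$ up to a null set.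

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw[->] (-3.8,0)--(3.8,0) node[right] {$u$};
\draw[->] (0,-3.5)--(0,3.6) node[above] {$v$};
\draw[thick] (0,0) ellipse (1 and 1.732);
\draw[dashed] (0,0) circle (2.449);
\fill (0,2.449) circle (1.2pt);
\fill (0,-2.449) circle (1.2pt);
\draw (0,2.449) circle (0.18);
\draw (0,-2.449) circle (0.18);
\node at (0.4,0.5) {$E$};
\node at (1.6,0.7) {$D_N$};
\node at (2.7,1.7) {$D_2$};
\node at (0.7,3.0) {$D_1^+$};
\node at (0.7,-3.0) {$D_1^-$};
\end{tikzpicture}
\caption{The $X$-plane. The solid curve is the ellipse $\partial E$, with half-axes $1$ and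
$\sqrt3$; the dashed circle is $|X|=\sqrt6$. The regions $D_1^\pm$ are the parts outside the
dashed circle of the small, nearly circular neighborhoods of $\pm i\sqrt6$ given by
$|X^2+6|<\frac78$; $D_N$ lies between ellipse and circle, and $D_2$ is the rest of the exterior of
the circle, without the imaginary axis and the curves $|X^2+6|=\frac78$.}
\label{fig:regions}
\end{figure}

For $Y=|Y|e^{i\varphi}\ne0$ we use throughout this section
\[
s=|Y|^2,\qquad c=\cos^2\varphi,\qquad\text{so that}\quad Q(Y)=\tfrac13s(1+2c)
\quad\text{and}\quad Y\in E\iff s(2+4c)<6 .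
\]
For $Y\in E\setminus\{0\}$ let $x=x(Y)$ be the positive root of
\[
s(x^2+1+4cx)=6
\]
and put
\[
n(Y)=\frac{1+2cx}{x^3(x+2c)} .
\]
The left side of the equation increases with $x\ge0$, and at $x=1$ it is $s(2+4c)<6$. So the root
exists, is unique and satisfies $x>1$. It depends continuously on $Y$, so $n$ is continuous on
$E\setminus\{0\}$.

\begin{proposition}\label{prop:maps}
There are $C^1$ maps $R$ on $D_N$, $\tau$ on $D_1^+\cup D_1^-$ and $M$ on $D_2$ such that:
\begin{enumerate}
\item[(a)] $S_2(X,\overline X,Y,\overline Y)=6$ for $Y=R(X)$;\quad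
$S_2(X,X,\overline X,\overline Y)=6$ for $Y=\tau(X)$;\quad
$S_2(X,Y,Y,Y)=6$ for $Y=M(X)$.
\item[(b)] $R$, $M$ and the two restrictions $\tau|_{D_1^\pm}$ are injective, have invertible
derivatives, and take values in $E\setminus\{0\}$.
\item[(c)] $d_R=n<1$ on $R(D_N)$; the densities of $\tau|_{D_1^+}$ and $\tau|_{D_1^-}$ are less than
$0.004$; $d_M\le\frac29$; and $n\le\frac{13312}{18225}<0.731$ on
$\tau(D_1^+)\cup\tau(D_1^-)\cup M(D_2)$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(A) from Proposition~\ref{prop:maps}]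
We may assume that $\Omega$ has finite area. Let $X\in U$ lie in one of the regions, and let $Y$
be its image under the corresponding map. If $Y$ were in $U$, then so would be $\overline X$ and
$\overline Y$, because $U=\overline U$, and (a) would contradict \eqref{eq:avoid}. So all images of
$U\cap D_N$, $U\cap D_1^\pm$, $U\cap D_2$ lie in $E\setminus U$. By Lemma~\ref{lem:transport},
$W(U\setminus E)=\int_{E\setminus U}g\,dW$, where $g$ is the sum of the densities of $R$,
$\tau|_{D_1^+}$, $\tau|_{D_1^-}$ and $M$, each set equal to $0$ off the image of the corresponding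
part of $U$. At a point outside the images of $\tau$ and $M$ we have $g=n<1$ or $g=0$. At
every other point (c) gives $g\le0.731+2\cdot0.004+0.2223<1$. Hence
$W(U\setminus E)\le W(E\setminus U)$, and \eqref{eq:balance} gives
$\operatorname{area}(\Omega)\ge\frac{2\pi}3$.
\end{proof}

The symmetry of $\Omega$ enters through $R$ and $\tau$, whose tuples contain conjugate points; by
(B) it cannot be dropped. It remains to prove Proposition~\ref{prop:maps}.

\subsection{The map $R$}

Let $X=\rho e^{i\varphi}\in D_N$, $c=\cos^2\varphi$. We look for $Y=\rho'e^{i\varphi}$ with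
\[
S_2(X,\overline X,Y,\overline Y)=|X|^2+|Y|^2+4\operatorname{Re}X\operatorname{Re}Y
=\rho^2+\rho'^2+4c\rho\rho'=6 .
\]
As $\rho^2<6$, the only positive solution is
$\rho'=-2c\rho+\sqrt{4c^2\rho^2+6-\rho^2}$, which is smooth in $X$. Set $R(X)=\rho'e^{i\varphi}$. The
condition $Q(X)>1$ says $\rho^2(2+4c)>6$, so $\rho^2+\rho'^2+4c\rho\rho'$ would exceed $6$ for
$\rho'=\rho$; therefore $\rho'<\rho$, hence $\rho'^2(2+4c)<6$ and $R(X)\in E\setminus\{0\}$.
Differentiation along a ray gives
\[
\frac{d\rho'}{d\rho}=-\frac{\rho+2c\rho'}{\rho'+2c\rho}<0 .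
\]
Each ray meets $D_N$ in an interval, so $R$ is injective. It has an invertible derivative; in Cartesian
coordinates $|\det DR|=\frac{\rho'}\rho\bigl|\frac{d\rho'}{d\rho}\bigr|$. The ratio $\rho/\rho'$
satisfies the equation that defines $x(Y)$ for $Y=R(X)$, so $x=\rho/\rho'$ and
\[
d_R(Y)=\frac{\rho'^4}{\rho^4}\cdot\frac{\rho}{\rho'}\,\Bigl|\frac{d\rho}{d\rho'}\Bigr|
=x^{-3}\,\frac{1+2cx}{x+2c}=n(Y).
\]

Now we bound $n$ on $E\setminus\{0\}$. For fixed $x>1$ it increases with $c\in[0,1]$, because
$2x(x+2c)-2(1+2cx)=2(x^2-1)>0$. Hence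
\[
n\le f(x):=\frac{1+2x}{x^3(x+2)}\le x^{-2}<1 ,
\]
the middle inequality being $1+2x\le x^2+2x$. The function $f$ is decreasing for $x>1$: its
logarithmic derivative $\frac2{1+2x}-\frac1{x+2}-\frac3x$ is negative, since $\frac2{1+2x}<\frac1x$.
At $x=\frac98$ its value is
$\frac{13}4\cdot\frac{512}{729}\cdot\frac8{25}=\frac{13312}{18225}<0.731$. As $x^2+1+4cx$
increases with $x>0$ and equals $\frac{145}{64}+\frac92c$ at $x=\frac98$, we obtain, for $Y\ne0$,
\begin{equation}\label{eq:crit}
s\Bigl(\tfrac{145}{64}+\tfrac92c\Bigr)\le6\quad\Longrightarrow\quad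
Y\in E,\quad x(Y)\ge\tfrac98,\quad n(Y)\le\tfrac{13312}{18225}<0.731 .
\end{equation}
The hypothesis says that $Y$ keeps some distance from $\partial E$. For the other two maps we must
show that it holds at all image points.

\subsection{The map $\tau$}

The equation $S_2(X,X,\overline X,\overline Y)=X^2+2|X|^2+\overline Y(2X+\overline X)=6$ is linear
in $\overline Y$. With $2X+\overline X=3u+iv$ and $X^2+2|X|^2=3u^2+v^2+2iuv$ its solution is
$Y=\tau(X)$, where
\[
\tau(X)=\frac{6-3u^2-v^2+2iuv}{3u-iv}=X+\frac{6-6u^2-2v^2}{3u-iv};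
\]
the second form follows from $X(3u-iv)=3u^2+v^2+2iuv$. Since
$\frac1{3u-iv}=\frac{3u+iv}{m}$ with $m=9u^2+v^2$,
\begin{equation}\label{eq:tau}
\tau(X)=\bigl(u(1-3k),\ v(1-k)\bigr),\qquad
k=\frac{6u^2+2v^2-6}m=2-\frac{12u^2+6}m .
\end{equation}
As $\tau(\overline X)=\overline{\tau(X)}$, it suffices to treat $D_1^+$.

\emph{Localization.} Let $v>0$ and $|X-i\sqrt6|\,|X+i\sqrt6|\le\frac78$. Then
$|X+i\sqrt6|\ge\sqrt6$ gives $|X-i\sqrt6|<0.36$. Since $2\sqrt6>4.898$, we get
$|X+i\sqrt6|>4.53$ and $|X-i\sqrt6|<0.194$; repeating, $|X+i\sqrt6|>4.70$ and $|X-i\sqrt6|<0.19$.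
So $D_1^+$ lies in the convex disc $\Delta=\{|X-i\sqrt6|\le0.19\}$, on which
\[
|u|\le0.19,\quad 2.259\le v\le2.64,\quad 5.10\le v^2\le6.97,\quad m\ge5.10 .
\]
For fixed $v$ the ratio $\frac{6+12u^2}{9u^2+v^2}$ increases with $u^2$, because
$12v^2-54>0$. It therefore lies between $\frac6{6.97}>0.86$ and $\frac{6.4332}{5.4249}<1.19$, and so
\[
k\in[0.81,\,1.14] .
\]

\emph{Images.} We have $|1-3k|\le2.42$ and $|1-k|\le0.19$, hence
$|\tau(X)|^2\le(0.19\cdot2.42)^2+(2.64\cdot0.19)^2<0.47$ on $\Delta$. For $s<0.47$ we have
$s(\frac{145}{64}+\frac92c)<0.47\cdot6.77<6$, so \eqref{eq:crit} applies to every nonzero image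
point. Moreover, $\tau(X)\ne0$ on $D_1^+$: by \eqref{eq:tau}, $\tau(X)=0$ with $v\ne0$ forces
$k=1$, then $u=0$, then $v^2=6$, against $|X|^2>6$.

\emph{Jacobian.} Differentiating $k=2-\frac{12u^2+6}m$ gives
\[
k_u=\frac{9u}m\Bigl(\frac43-2k\Bigr),\qquad k_v=\frac{2v}m(2-k).
\]
Let $a=\frac{9u^2}m\le\frac{0.3249}{5.10}<0.064$ and $b=\frac{v^2}m=1-a>0.936$. The entries of the
Jacobian matrix $A=D\tau$ satisfy on $\Delta$
\begin{align*}
A_{11}&=1-3k-3uk_u=1-3k+a(6k-4)\le-1.37,\\
A_{22}&=1-k-vk_v=1-k-b(4-2k)\le-1.74,\\
|A_{12}|&=|3uk_v|=6\,\tfrac{|u|}v\,b(2-k)\le\tfrac{6\cdot0.19\cdot1.19}{2.259}\le0.61,\\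
|A_{21}|&=|vk_u|=\tfrac{9|u|v}m\,\bigl|2k-\tfrac43\bigr|
\le\tfrac{9\cdot0.19}{2.259}\cdot0.95\le0.84 .
\end{align*}
Here $A_{11}$ decreases with $k$ (slope $-3+6a<0$), and at $k=0.81$ it is
$-1.43+0.86a$; $A_{22}$ increases with $k$ (slope $-1+2b>0$), and at $k=1.14$ it is
$-0.14-1.72b$. In the last bound we used $\frac vm\le\frac1v$.

The symmetric part of $A$ has negative diagonal and determinant
$A_{11}A_{22}-\bigl(\frac{A_{12}+A_{21}}2\bigr)^2\ge1.37\cdot1.74-0.73^2>1.8$, so it is negative
definite. For distinct $X,X'\in\Delta$, integrating $D\tau$ along the segment from $X'$ to $X$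
gives $\langle\tau(X)-\tau(X'),X-X'\rangle<0$; so $\tau$ is injective on $\Delta$. Also
$\det A\ge A_{11}A_{22}-\bigl(\frac{A_{12}+A_{21}}2\bigr)^2>1.8$, because
$A_{12}A_{21}\le\bigl(\frac{A_{12}+A_{21}}2\bigr)^2$. Finally, since $|X|^2>6$ on $D_1^+$, the density
of $\tau|_{D_1^+}$ is at most
\[
\frac{0.47^2}{36\cdot1.8}<0.004 .
\]

\subsection{The map $M$}

Since $S_2(X,Y,Y,Y)=3(XY+Y^2)$, the equation is $Y^2+XY-2=0$, that is, $X=\frac2Y-Y$. The product of
the two roots is $-2$. If they had equal modulus, then $Y=\sqrt2\,e^{i\alpha}$ and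
$X=\sqrt2(e^{-i\alpha}-e^{i\alpha})=-2\sqrt2\,i\sin\alpha$, which is excluded by $u\ne0$. For
$X\in D_2$ let $Y=M(X)$ be the root of smaller modulus, so
\[
0<s=|Y|^2<2 .
\]
It is a simple root, so $M$ is locally holomorphic; it is injective because $X$ is determined
by $Y$. From $\frac{dX}{dY}=-\frac{2+Y^2}{Y^2}$ and $|2+Y^2|\ge2-s>0$ we see that
$M'=-\frac{Y^2}{2+Y^2}$ is finite and nonzero.

Write $Y=|Y|e^{i\varphi}$, so $Y^2=se^{2i\varphi}$ with $\cos2\varphi=2c-1$. The condition $|X|^2>6$
means $|2-Y^2|^2>6s$, i.e.\ $4-4s\cos2\varphi+s^2>6s$, or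
\begin{equation}\label{eq:cs}
8cs<s^2-2s+4 .
\end{equation}

\emph{Density.} By definition $d_M=\frac{|Y|^4}{|X|^4}\bigl|\frac{dX}{dY}\bigr|^2
=\frac{|2+Y^2|^2}{|X|^4}$. With $|2+Y^2|^2=s^2+4s\cos2\varphi+4=s^2+8cs-4s+4$, \eqref{eq:cs} and
$|X|^4>36$,
\[
d_M\le\frac{2s^2-6s+8}{36}\le\frac8{36}=\frac29,
\]
because the convex function $2s^2-6s+8$ is at most $8$ at both ends of $[0,2]$.

\emph{The criterion \eqref{eq:crit} holds at every image point.} This shows
$M(D_2)\subset E\setminus\{0\}$ and the bound for $n$.
\begin{itemize}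
\item If $s\le\frac74$, then by \eqref{eq:cs}
\[
s\bigl(\tfrac{145}{64}+\tfrac92c\bigr)\le\tfrac{145}{64}s+\tfrac9{16}(s^2-2s+4)
=\tfrac9{16}s^2+\tfrac{73}{64}s+\tfrac94\le\tfrac{441+511+576}{256}=\tfrac{1528}{256}<6 .
\]
\item If $\frac74<s<2$ and $c\le0.163$, then
$s(\frac{145}{64}+\frac92c)<2(2.265625+0.7335)<6$.
\item The case $\frac74<s<2$, $c>0.163$ does not occur; here we use that a neighborhood of
$\pm i\sqrt6$ is excluded from $D_2$. Indeed, $s+\frac4s$ and $\frac4s-s$ decrease on $(0,2)$, so
\[
4<s+\tfrac4s<\tfrac74+\tfrac{16}7=\tfrac{113}{28},\qquad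
0<\tfrac4s-s<\tfrac{16}7-\tfrac74=\tfrac{15}{28} .
\]
By \eqref{eq:cs}, $8c<s+\frac4s-2<\frac{57}{28}$, hence
$-0.674<\cos2\varphi=2c-1<-\frac{55}{112}$. Now
\[
X^2+6=\frac4{Y^2}+2+Y^2=2+\bigl(s+\tfrac4s\bigr)\cos2\varphi+i\bigl(s-\tfrac4s\bigr)\sin2\varphi .
\]
The real part is greater than $2-\frac{113}{28}\cdot0.674>-0.7201$ and less than
$2-4\cdot\frac{55}{112}<0.036$. The square of the imaginary part is less than
$\bigl(\frac{15}{28}\bigr)^2\bigl(1-\bigl(\frac{55}{112}\bigr)^2\bigr)<0.2870\cdot0.7589<0.2179$.
So $|X^2+6|^2<0.5186+0.2179<0.737<\bigl(\frac78\bigr)^2$, contradicting $X\in D_2$.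
\end{itemize}
This completes the proof of Proposition~\ref{prop:maps} and of Theorem~\ref{thm:main}(A).\qed

\section{An asymmetric holder of smaller area}\label{sec:asym}

In this section $c$ denotes a real variable in $(-1,1)$, later $c=\cos t$, and no longer
$\cos^2\varphi$.

\subsection{Where the gain comes from}

This subsection is heuristic; the proof starts in Section~\ref{ssec:construction}.
Deform $E$ to $U=\{Q<1+\theta\}$ with a small function $\theta$. If $X_1,\dots,X_4\in U$ and
$S_2(X_1,\dots,X_4)=6$, then \eqref{eq:identity} gives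
\begin{equation}\label{eq:room}
\Lambda=\tfrac32\sum(Q(X_i)-1)<\tfrac32\sum\theta(X_i) .
\end{equation}
The set $U$ is admissible if this is impossible. If $\theta$ is symmetric about $\mathbb R$, the
tuples $(X,X,\overline X,\overline X)$ with $X\in\partial E$ have $S_2=6$ and $\Lambda=0$, and $\theta$
can nowhere be positive on $\partial E$. If instead $\theta$ is odd under conjugation, then
$\sum\theta(X_i)$ cancels to first order on tuples close to these, while the deformation itself forces
$\Lambda>0$. This leaves room of second order.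

Here is the simplest case. Let $X_1=X_2=i\sqrt3(1+\alpha)$ and $X_3=X_4=-i\sqrt3(1+\beta)$. Then
\[
S_2=3\bigl[4(1+\alpha)(1+\beta)-(1+\alpha)^2-(1+\beta)^2\bigr]
=6+6(\alpha+\beta)+3(4\alpha\beta-\alpha^2-\beta^2).
\]
For $\alpha=\varepsilon=-\beta$ this is $6-18\varepsilon^2$, below the forbidden value $6$. Equality
$S_2=6$ with $\alpha=\varepsilon$ occurs at $\alpha+\beta=3\varepsilon^2+O(\varepsilon^3)$: when
the upper boundary point is raised, the lower one need retreat by slightly less. What does this do to
$W(U^c)$? Per unit of angle, the part of the two vertical rays outside $U$ has measure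
\[
\frac12\cdot\frac13\bigl[(1+\alpha)^{-2}+(1+\beta)^{-2}\bigr]
=\frac16\bigl[2-2(\alpha+\beta)+3(\alpha^2+\beta^2)\bigr]+O(\varepsilon^3)
=\frac13+O(\varepsilon^3),
\]
the same as for $E$ up to third order. On the imaginary axis the trade breaks even to second order, so
the outcome depends on how the deformation varies off this axis. Take $\theta\approx\pm\varepsilon\psi(u)$
in the upper and lower half-planes, with a nonnegative bump $\psi$ around $u=0$. It will turn out that in
the critical tuples the upper points lie farther from the imaginary axis than the lower ones. They see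
smaller values of $\psi$ where the bump decays, and this creates additional room. Apart from a safety
margin, the coefficient of $\varepsilon^2$ in the area will be
\[
\sqrt3\int w(c)\bigl[2c^2\psi^2+c(1-c^2)\psi\psi'\bigr]dc,\qquad
w(c)=\frac1{(3-2c^2)^2(1+2c^2)\sqrt{1-c^2}} .
\]
For a bump supported in $[-b,b]$ the first term of the integral is $O(b^2)\int\psi^2$. The second, after
integration by parts, is $-\frac12\int(c(1-c^2)w)'\psi^2$, which for small $b$ is close to
$-\frac12w(0)\int\psi^2$. A narrow bump wins.

\subsection{The construction}\label{ssec:construction}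

Let
\[
H(c)=2c^2w(c)-\tfrac12\bigl(c(1-c^2)w(c)\bigr)' .
\]
As $H(0)=-\frac12w(0)=-\frac1{18}<0$, we can fix $b\in(0,\frac14]$ with $H<0$ on $[-b,b]$, and a
real function $\psi\in C_c^\infty((-b,b))$, $\psi\not\equiv0$. Put
\[
I=\int H\psi^2\,dc<0,\qquad C_0=\int_0^\pi\frac{dt}{(3-2\cos^2t)^2},\qquad
\delta_0=-\frac I{2C_0}>0,
\]
\begin{equation}\label{eq:kappa}
\kappa(u)=\delta_0+\frac{\frac92u\psi(u)\psi'(u)-3\psi(u)^2}{3+6u^2},
\end{equation}
\[
\theta_\varepsilon(X)=\varepsilon\,\mathrm{sgn}(v)\,\psi(u)-\varepsilon^2\kappa(u)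
\quad(\mathrm{sgn}(0)=0),
\]
\[
U_\varepsilon=\{X:Q(X)<1+\theta_\varepsilon(X)\},\qquad
\Omega_\varepsilon=\{0\}\cup\{1/X:X\notin U_\varepsilon\}.
\]
The quotient in \eqref{eq:kappa} is the second-order correction for which our bounds for the two sides
of \eqref{eq:room} balance to leading order, as Section~\ref{ssec:holder} shows. The constant $\delta_0$
is a safety margin that costs half of the gain.

Throughout, $0<\varepsilon\le1$. Constants $C,C_1$ and those in $O(\cdot)$ depend only on $\psi$ and
$\delta_0$, not on $\varepsilon$, points or angles; $C$ may change from one occurrence to the next.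
Since $\psi$ and $\kappa$ are smooth with all derivatives bounded, all Taylor expansions are uniform.
``Small $\varepsilon$'' means smaller than a threshold depending only on $\psi$ and $\delta_0$.

Fix $C_1$ with $|\theta_\varepsilon|\le C_1\varepsilon$, and let $\varepsilon$ be so small that
$C_1\varepsilon<\frac12$. Then $\{Q<\frac12\}\subset U_\varepsilon$. Where $\theta_\varepsilon$ is
discontinuous we have $v=0$, $|u|<\frac14$, hence $Q<\frac1{16}$. So $U_\varepsilon$ is open, bounded
and contains a neighborhood of $0$, and $\Omega_\varepsilon$ is a compact subset of $\mathbb C$. A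
tuple that avoids $\Omega_\varepsilon$ has all $z_i\ne0$ and all $X_i=1/z_i\in U_\varepsilon$ (with
$X_i=0$ if $z_i=\infty$). Thus $\Omega_\varepsilon$ is a holder of $p_0$ if $S_2\ne6$ on
$U_\varepsilon^4$.

\subsection{$\Omega_\varepsilon$ is a holder}\label{ssec:holder}

\begin{proposition}\label{prop:holder}
For small $\varepsilon$, $S_2\ne6$ on $U_\varepsilon^4$. Hence $\Omega_\varepsilon$ is a bounded locus
holder of $p_0$.
\end{proposition}

\begin{proof}
Suppose $X_1,\dots,X_4\in U_\varepsilon$ and $S_2(X_1,\dots,X_4)=6$. Write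
$\theta_i=\theta_\varepsilon(X_i)$, so that \eqref{eq:room} reads
$\Lambda=\frac32\sum(Q(X_i)-1)<\frac32\sum\theta_i$. We first show that the tuple is close to one of
the form $(X,X,\overline X,\overline X)$ with $X\in\partial E$, then compute its deviation to first
order, and finally compare the two sides of \eqref{eq:room} to second order.

\emph{Localization.} From \eqref{eq:room}, $\Lambda\le6C_1\varepsilon$, so
$|u_i-u_j|,|V|\le\sqrt{12C_1\varepsilon}$. Since $\sum(Q(X_i)-1)\ge0$ and each $Q(X_i)-1<C_1\varepsilon$,
also $Q(X_i)-1>-3C_1\varepsilon$.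

If some $|u_i|\ge\frac12$, then for small $\varepsilon$ all $|u_j|>\frac14\ge b$. Then all
$\theta_j=-\varepsilon^2\delta_0<0$, and \eqref{eq:room} gives $\Lambda<0$, a contradiction.

So all $|u_i|<\frac12$. From $v_i^2=3Q(X_i)-3u_i^2$ we get $\sqrt2\le|v_i|\le2$ for small
$\varepsilon$. If the numbers of positive and negative $v_i$ were not two and two, then
$|V|\ge3\sqrt2-2$, a contradiction for small $\varepsilon$. We number the points so that
$v_1,v_2>0>v_3,v_4$; upper signs below refer to $i=1,2$, lower signs to $i=3,4$.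

\emph{The deviation is of order $\varepsilon$.} Since $\psi$ is Lipschitz and
$|u_i-u_j|\le\sqrt{2\Lambda}$,
\[
\sum\theta_i=\varepsilon\bigl(\psi(u_1)+\psi(u_2)-\psi(u_3)-\psi(u_4)\bigr)
-\varepsilon^2\sum\kappa(u_i)\le C\varepsilon\sqrt\Lambda+C\varepsilon^2 .
\]
With \eqref{eq:room}, $\Lambda\le C\varepsilon\sqrt\Lambda+C\varepsilon^2$, hence
$\Lambda\le C\varepsilon^2$. Let $\bar u$ be the mean of the $u_i$ and $u_i=\bar u+a_i$. Then
$\sum a_i=0$, $a_i=O(\varepsilon)$, $V=O(\varepsilon)$ and $|\bar u|<\frac12$. The numbers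
$\theta_i-(Q(X_i)-1)$ are positive with sum $\sum\theta_i-\frac23\Lambda\le C\varepsilon^2$, so each
is $O(\varepsilon^2)$, and
\[
Q(X_i)=1+\theta_i+O(\varepsilon^2)=1\pm\varepsilon\psi(\bar u)+O(\varepsilon^2) .
\]
In words, to first order every point lies on the boundary of $U_\varepsilon$.

\emph{The deviation to first order.} Put
\[
v_0=\sqrt{3(1-\bar u^2)}\ge\tfrac32,\qquad D=a_1+a_2-a_3-a_4,\qquad
m=9\bar u^2+v_0^2=3+6\bar u^2 ,
\]
and evaluate $\psi,\psi',\kappa$ at $\bar u$ from now on. Then
$v_i^2=3Q(X_i)-3u_i^2=v_0^2\pm3\varepsilon\psi-6\bar ua_i+O(\varepsilon^2)$, so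
\[
|v_i|=v_0+\frac3{2v_0}\bigl(\pm\varepsilon\psi-2\bar ua_i\bigr)+O(\varepsilon^2),
\]
and $V=|v_1|+|v_2|-|v_3|-|v_4|$ yields
\[
v_0V+3\bar uD=6\varepsilon\psi+O(\varepsilon^2) .
\]
So far we have used only the real part of $S_2=6$. The imaginary part gives a second equation:
\[
0=\operatorname{Im}S_2=\Bigl(\sum u_i\Bigr)V-\sum u_iv_i=3\bar uV-\sum a_iv_i
=3\bar uV-v_0D+O(\varepsilon^2).
\]
The determinant of these two linear equations for $(D,V)$ has modulus $m\ge3$, and
\begin{equation}\label{eq:DV}
D=\frac{18\bar u\,\varepsilon\psi}m+O(\varepsilon^2),\qquad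
V=\frac{6v_0\,\varepsilon\psi}m+O(\varepsilon^2).
\end{equation}

\emph{Second order.} As $\sum a_i=0$, $\frac12\sum_{i<j}(u_i-u_j)^2=2\sum a_i^2\ge\frac12D^2$ by
Cauchy--Schwarz. Hence
\[
\Lambda\ge\tfrac12(D^2+V^2)=\frac{18\varepsilon^2\psi^2(9\bar u^2+v_0^2)}{m^2}+O(\varepsilon^3)
=\frac{18\varepsilon^2\psi^2}m+O(\varepsilon^3).
\]
On the other side, $\psi(u_i)=\psi+\psi'a_i+O(\varepsilon^2)$ gives
\[
\sum\theta_i=\varepsilon\psi'D-4\varepsilon^2\kappa+O(\varepsilon^3)
=\varepsilon^2\Bigl(\frac{18\bar u\psi\psi'}m-4\kappa\Bigr)+O(\varepsilon^3).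
\]
Insert both into \eqref{eq:room} and divide by $\varepsilon^2$:
\[
\frac{18\psi^2}m\le\frac{27\bar u\psi\psi'}m-6\kappa+C\varepsilon .
\]
But $6\kappa=6\delta_0+\frac{27\bar u\psi\psi'-18\psi^2}m$ by \eqref{eq:kappa}. So
$6\delta_0\le C\varepsilon$, which is impossible for small $\varepsilon$.
\end{proof}

\subsection{The area of $\Omega_\varepsilon$}

Use the coordinates $X=\lambda(\cos t+i\sqrt3\sin t)$ with $\lambda>0$, and $\varsigma=\lambda^2-1=Q(X)-1$.
Then $du\,dv=\sqrt3\,\lambda\,d\lambda\,dt=\frac{\sqrt3}2d\varsigma\,dt$ and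
$|X|^2=\lambda^2(3-2\cos^2t)$, so
\[
dW=\frac{\sqrt3}2\,\frac{d\varsigma\,dt}{(3-2\cos^2t)^2(1+\varsigma)^2} .
\]
Fix $t$ with $\sin t\ne0$, and let $\sigma=\mathrm{sgn}(\sin t)$, $c=\cos t$. Along this ray
$\theta_\varepsilon=\sigma\varepsilon\psi(c\sqrt{1+\varsigma})-\varepsilon^2\kappa(c\sqrt{1+\varsigma})$
satisfies $|\theta_\varepsilon|<\frac12$, and its $\varsigma$-derivative is $O(\varepsilon)$ on
$[-\frac12,\frac12]$. So for small $\varepsilon$ the function $\varsigma-\theta_\varepsilon$ is
negative for $\varsigma\le-\frac12$, positive for $\varsigma\ge\frac12$ and strictly increasing in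
between. On this ray $U_\varepsilon$ is $\{\varsigma<\varsigma_\varepsilon(t)\}$, where
$\varsigma_\varepsilon=O(\varepsilon)$ and
\[
\varsigma_\varepsilon=\sigma\varepsilon\psi\bigl(c\sqrt{1+\varsigma_\varepsilon}\bigr)
-\varepsilon^2\kappa\bigl(c\sqrt{1+\varsigma_\varepsilon}\bigr)
=\sigma\varepsilon\psi(c)+\varepsilon^2\bigl(\tfrac12c\psi\psi'-\kappa\bigr)(c)+O(\varepsilon^3);
\]
here $\psi(c\sqrt{1+\varsigma})=\psi(c)+\frac12c\psi'(c)\varsigma+O(\varsigma^2)$ and $\sigma^2=1$ were
used. Integrating over $\varsigma>\varsigma_\varepsilon$,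
\[
\operatorname{area}(\Omega_\varepsilon)=W(U_\varepsilon^c)
=\frac{\sqrt3}2\int_0^{2\pi}\frac{dt}{(3-2\cos^2t)^2(1+\varsigma_\varepsilon)} .
\]
For $\varsigma_\varepsilon\equiv0$ this is $W(E^c)=\frac{2\pi}3$ by \eqref{eq:areaE}. We expand
$(1+\varsigma)^{-1}=1-\varsigma+\varsigma^2+O(\varsigma^3)$ and add the contributions of $t$ and $-t$;
the terms of first order cancel:
\[
\operatorname{area}(\Omega_\varepsilon)=\frac{2\pi}3+\frac{\sqrt3}2\varepsilon^2
\int_0^\pi\frac{2\kappa+2\psi^2-c\psi\psi'}{(3-2c^2)^2}\,dt+O(\varepsilon^3)\qquad(c=\cos t).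
\]
By \eqref{eq:kappa}, $2\kappa=2\delta_0+\frac{3c\psi\psi'-2\psi^2}{1+2c^2}$, so the numerator equals
\[
2\delta_0+\frac{4c^2\psi^2+2c(1-c^2)\psi\psi'}{1+2c^2} .
\]
Substitute $c=\cos t$, which turns $\int_0^\pi(\cdot)\,dt$ into $\int_{-1}^1(\cdot)\frac{dc}{\sqrt{1-c^2}}$,
and integrate by parts with $\psi\psi'=\frac12(\psi^2)'$:
\begin{align*}
\operatorname{area}(\Omega_\varepsilon)
&=\tfrac{2\pi}3+\sqrt3\,\varepsilon^2\Bigl[\delta_0C_0+\int w\bigl(2c^2\psi^2+c(1-c^2)\psi\psi'\bigr)dc\Bigr]
+O(\varepsilon^3)\\
&=\tfrac{2\pi}3+\sqrt3\,\varepsilon^2\,(\delta_0C_0+I)+O(\varepsilon^3).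
\end{align*}
Since $\delta_0C_0+I=\frac12I<0$, we have $\operatorname{area}(\Omega_\varepsilon)<\frac{2\pi}3$ for
small $\varepsilon$. With Proposition~\ref{prop:holder} this proves Theorem~\ref{thm:main}(B), and the
conjecture is disproved.\qed

\section{Nearby real quartics}\label{sec:stab}

We prove Theorem~\ref{thm:more}(i). Both halves of the argument for $p_0$ have room to spare:
the strict inequality in (B), and the strict inequalities for densities in
Proposition~\ref{prop:maps}(c). Uniform margins can fail only near the boundary of the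
regions, in particular near $\partial E$, where $n\to1$, and near infinity. We cut off a part of small
measure there.

Fix $\varepsilon$ such that Proposition~\ref{prop:holder} holds and
$A^*=\operatorname{area}(\Omega_\varepsilon)<\frac{2\pi}3$, and let $3\eta=\frac{2\pi}3-A^*>0$. Below,
$p$ is a real monic quartic; ``$p$ close to $p_0$'' and $p\to p_0$ refer to coefficients.

\subsection{Upper bound}

Choose a compact $K\subset U_\varepsilon$ with $0\in\operatorname{int}K$ and
$W(U_\varepsilon\setminus\operatorname{int}K)<\eta$. By Proposition~\ref{prop:holder},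
$\Phi_{p_0}\ne0$ on the compact set $K^4$, so $\Phi_p\ne0$ on $K^4$ for $p$ close to $p_0$. Then
$\{0\}\cup\{1/X:X\notin\operatorname{int}K\}$ is a compact holder of $p$ of area less than
$A^*+\eta=\frac{2\pi}3-2\eta$. So the minimal area of loci of $p$ is less than $\frac{2\pi}3-2\eta$.

\subsection{The perturbed maps}

Since $W(E^c)<\infty$, there are compact sets $K_N\subset D_N$, $K_1^\pm\subset D_1^\pm$,
$K_2\subset D_2$ that cover $E^c$ up to a set of $W$-measure at most $\eta/2$. By
Proposition~\ref{prop:maps}(a) the three maps solve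
\begin{align*}
\Phi_{p_0}(X,\overline X,\lambda X,\lambda\overline X)&=0,& R(X)&=\lambda X,\\
\Phi_{p_0}(X,X,\overline X,Y)&=0,& \tau(X)&=\overline Y,\\
\Phi_{p_0}(X,Y,Y,Y)&=0,& M(X)&=Y .
\end{align*}
For real $p$ the first equation, with $\Phi_p$ in place of $\Phi_{p_0}$, is a real equation for
$\lambda>0$, because its arguments form a conjugation-invariant tuple. Its $\lambda$-derivative at
$p_0$ is $-\frac16|X|^2(2\lambda+4c)\ne0$, where again $c=\cos^2\varphi$ for $X=|X|e^{i\varphi}$. The
second equation is linear in $Y$ at $p_0$, with coefficient $-\frac16(3u+iv)\ne0$. In the third, $Y$ is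
a simple root.

So the implicit function theorem applies at every point of the compact sets, with the coefficients of
$p$ as real parameters. By compactness there are an open neighborhood of each compact set and a number
$r>0$ such that, for $X$ in the neighborhood and $p$ close to $p_0$, the equation with $\Phi_p$ instead
of $\Phi_{p_0}$ has exactly one solution $\lambda$ or $Y$ within distance $r$ of the unperturbed one,
and this solution is smooth jointly in $X$ and the coefficients. We obtain $C^1$ maps
$R_p,\tau_p,M_p$ on fixed open neighborhoods of the respective compact sets. After shrinking the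
neighborhoods, these maps converge uniformly, together with their first derivatives, to $R,\tau,M$ as
$p\to p_0$; in particular, for $p$ close to $p_0$ they have invertible derivatives and nonzero values
there.

\begin{lemma}\label{lem:inj}
Let $T$ be one of $R$, $\tau|_{D_1^+}$, $\tau|_{D_1^-}$, $M$, with compact set $K_T$ ($K_N$,
$K_1^\pm$ or $K_2$) and perturbations $T_p$. For $p$ close to $p_0$, $T_p$ is injective on $K_T$.
\end{lemma}

\begin{proof}
Otherwise there are $p_j\to p_0$ and $x_j\ne y_j$ in $K_T$ with $T_{p_j}(x_j)=T_{p_j}(y_j)$; pass to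
subsequences with $x_j\to x$, $y_j\to y$. Then $T(x)=T(y)$, so $x=y$. For large $j$ the segment
$[x_j,y_j]$ lies in a small ball about $x$ on which
$\|DT_{p_j}-DT(x)\|\le\frac12\|DT(x)^{-1}\|^{-1}$. Integrating along the segment gives
$|T_{p_j}(x_j)-T_{p_j}(y_j)|\ge\frac12\|DT(x)^{-1}\|^{-1}|x_j-y_j|>0$, a contradiction.
\end{proof}

\subsection{Lower bound for symmetric holders}

Let $\Omega=\overline\Omega$ be a holder of $p$ of finite area, and $U=\{X\ne0:1/X\notin\Omega\}$. By
\eqref{eq:inv}, $\Phi_p\ne0$ on $U^4$. As $U=\overline U$, the maps $R_p,\tau_p,M_p$ send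
$U\cap K_N$, $U\cap K_1^\pm$, $U\cap K_2$ into $U^c$. The sets $R(K_N)$, $\tau(K_1^\pm)$, $M(K_2)$
are compact subsets of the open set $E\setminus\{0\}$, so for $p$ close to $p_0$ the perturbed images
also lie in $E\setminus\{0\}$. Hence the images of these parts of $U$ lie in $E\setminus U$.

By Lemmas~\ref{lem:inj} and~\ref{lem:transport}, the $W$-measure of
each of these parts of $U$ is the integral over its image of the density with value
\[
\frac{|T_p(X)|^4}{|X|^4\,|\det DT_p(X)|}
\]
at $T_p(X)$. As functions of $X\in K_T$ these values converge uniformly to the corresponding values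
for $T$. We bound the sum of the densities at a point $Y$ in the union of the images.
\begin{itemize}
\item If $Y$ lies only in the image of $R_p$, the sum is at most $1$ for $p$ close to $p_0$, because
$\max_{X\in K_N}n(R(X))<1$.
\item If $Y$ is not in the image of $R_p$, the sum is at most $0.008+0.2223+o(1)<1$.
\item Suppose $Y=R_p(X)$ also lies in the image of $\tau_p$ or $M_p$. Then $R(X)$ is within $o(1)$ of
the compact set $K'=\tau(K_1^+)\cup\tau(K_1^-)\cup M(K_2)\subset E\setminus\{0\}$. There
$n\le\frac{13312}{18225}<0.731$ by Proposition~\ref{prop:maps}(c), and $n$ is continuous on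
$E\setminus\{0\}$. So $n(R(X))\le0.731+o(1)$, and the sum is at most
$0.731+0.008+0.2223+o(1)=0.9613+o(1)<1$.
\end{itemize}
The terms $o(1)$, as $p\to p_0$, are uniform in $Y$ and independent of $\Omega$. Hence for $p$ close to
$p_0$ we have $W(U\setminus E)\le\frac\eta2+W(E\setminus U)$. Formula \eqref{eq:balance} holds for this
$\Omega$ too, since its proof uses only that $\Omega$ has finite area, and gives
\[
\operatorname{area}(\Omega)\ge\frac{2\pi}3-\frac\eta2 .
\]

\begin{proof}[End of the proof of Theorem~\ref{thm:more}(i)]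
For $p$ close to $p_0$ a locus $\Omega^*$ of $p$ of minimal area has area less than
$\frac{2\pi}3-2\eta$, so it is not symmetric about $\mathbb R$. Since $p$ is real, $\Omega^*$ and
$\overline{\Omega^*}\ne\Omega^*$ are two loci of minimal area.
\end{proof}

\begin{thebibliography}{1}
\bibitem{Stockholm}
``Problem Session (Stockholm, 30 May, 2018)'',
\url{https://staff.math.su.se/shapiro/IMLConference/ProblemsBlagovest.pdf}.
\end{thebibliography}

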